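# Undecidability of single variable equations over free inverse monoids

## 1. Elements of a free inverse monoid that commute with a generator

Take two letters $a,b$ and ask which elements $x$ of the free inverse monoid on $\{a,b\}$ satisfy
$$xa=ax .$$
In the free group the answer is: the powers of $a$. In the free inverse monoid $x=a^2$ still works, but for $x=a^{-1}$ we would need $a^{-1}a=aa^{-1}$, and both sides are now idempotents different from $1$. To settle such questions we need a model.

**Definition (inverse monoid).** An inverse monoid is a monoid $M$ in which every $a\in M$ has a unique $a^{-1}\in M$ with $a=aa^{-1}a$ and $a^{-1}=a^{-1}aa^{-1}$. Equivalently, inverse monoids are the algebras $(M,\cdot,{}^{-1},1)$ that satisfy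
$$1a=a1=a,\quad (ab)c=a(bc),\quad aa^{-1}a=a,\quad (a^{-1})^{-1}=a,\quad (ab)^{-1}=b^{-1}a^{-1},\quad aa^{-1}bb^{-1}=bb^{-1}aa^{-1}.$$
For a finite set $X$, the free inverse monoid $FIM(X)$ is the quotient of the free monoid $(X\cup X^{-1})^*$ by the congruence generated by these identities.

**Munn trees.** Let $F(X)$ be the free group on $X$. Its Cayley graph, with edges $h - hy$ for $y\in X^{\pm1}$, is a tree on which $F(X)$ acts by left multiplication. By Munn and Scheiblich, $FIM(X)$ is the set of pairs $(T,g)$ with $T\subset F(X)$ finite and connected and $1,g\in T$, with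
$$(A,g)(B,h)=(A\cup gB,\,gh),\qquad (A,g)^{-1}=(g^{-1}A,\,g^{-1}),\qquad y\mapsto(\{1,y\},y). \tag{1}$$
We call $g$ the group value. For example, $abb^{-1}$ is $(\{1,a,ab\},a)$, while $a$ is $(\{1,a\},a)$: they differ, although they agree in the free group.

Now solve $xa=ax$. Put $x=(T,g)$. By (1),
$$xa=(T\cup\{g,ga\},\,ga),\qquad ax=(\{1,a\}\cup aT,\,ag).$$
The group values agree iff $g$ commutes with $a$, that is, iff $g=a^k$ for some $k\in\mathbb Z$. The trees agree iff
$$T\cup\{a^k,a^{k+1}\}=\{1,a\}\cup aT .$$
Read this from left to right: every $h\in T$ that is not $1$ or $a$ lies in $aT$, so $a^{-1}h\in T$. Repeat this with $a^{-1}h$, then $a^{-2}h$, and so on. These elements are distinct and $T$ is finite, so the process stops, and it can stop only at $1$ or $a$. Hence $h=a^j$ with $j\ge0$. So $T=\{1,a,\dots,a^l\}$ with $0\le k\le l$, and the equation becomes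
$$\{a^0,\dots,a^{\max(l,k+1)}\}=\{a^0,\dots,a^{l+1}\},$$
which holds iff $k=l$. The solutions are exactly $x=a^k$ with $k\ge0$.

A point of $T$ was either in a fixed finite set $\{1,a\}$, or it forced another point into $T$; finiteness forbade this from going on forever. The equation ran a small process, a counter going down. How complicated can such a process be?

One more example. For $xa=b$ the group value must be $g=ba^{-1}$. Then $ba^{-1}\in T$ lies in the tree of $xa$ but not in the tree $\{1,b\}$ of $b$. So a solution in the free group need not give one in $FIM(X)$.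

## 2. The consistency problem, and the monoids of rank at most one

A *single variable equation* over $FIM(X)$ is a formal equation $u=v$, where $u,v$ are words over $X\cup X^{-1}\cup\{x,x^{-1}\}$ and $x\notin X$ is a variable. It is *consistent* if there is $s\in FIM(X)$ such that substituting $s$ for $x$ and $s^{-1}$ for $x^{-1}$ makes $u$ and $v$ represent the same element. The *consistency problem* asks for an algorithm that decides, given $u=v$, whether it is consistent. Is it decidable? This is Problem 6 of "Inverse Semigroups: Some Open Questions" (https://sites.dmi.uns.ac.rs/aaa83/slides/meakin.pdf).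

**Theorem A.** Let $X$ be finite with $|X|\ge2$. There is no algorithm deciding consistency of single variable equations over $FIM(X)$.

**Theorem B.**
1. If $|X|\ge2$, consistency over $FIM(X)$ is $\Sigma^0_1$-complete. This already holds for equations $f\,e\,\hat\omega xa=e\,\hat\omega ax$, where $a\in X$, $\hat\omega$ is a constant word and $e,f$ are products of words of the form $ww^{-1}$. No computable function of the equation bounds the size of a smallest solution of consistent equations.
2. If $|X|\le1$, consistency is decidable.

So the problem is decidable if and only if $|X|\le1$, and the answer to Problem 6 is: undecidable.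

Before starting, we write out the tree of a word with $x$ in it. Let $w=y_1\cdots y_l$ be a word over $X^{\pm1}\cup\{x^{\pm1}\}$, and replace $x$ by $(T,g)$. For each occurrence of a letter, let $c$ be the group value of the prefix before it. By (1) and induction on $l$, the tree of the value, written $\mathrm{Tree}(w)$, is the union of $\{1\}$ with

* $\{c,cy\}$ for each constant letter $y$,
* $cT$ for each $x$,
* $cg^{-1}T$ for each $x^{-1}$, because $x^{-1}$ has value $(g^{-1}T,g^{-1})$.

The value of $ww^{-1}$ is $(\mathrm{Tree}(w),1)$, and $(A,1)(B,1)=(A\cup B,1)$.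

**Proof of Theorem B(2).** If $X=\emptyset$, the monoid is trivial and every equation is consistent. Let $X=\{a\}$, so $F(X)=\mathbb Z$. A finite connected set containing $0$ is an interval, so the elements of $FIM(X)$ are $([-p,q],k)$ with integers $p,q\ge0$ and $-p\le k\le q$. For $x=([-p,q],k)$ the group value of a prefix is $c=\alpha+\beta k$ with $\alpha,\beta\in\mathbb Z$ computable from the word. So the tree of a word is the union of $\{0\}$ and of the intervals $[c,c+1]$ for each $a$, $[c-1,c]$ for each $a^{-1}$, $[c-p,c+q]$ for each $x$, and $[c-k-p,c-k+q]$ for each $x^{-1}$. This union is connected, hence an interval, hence determined by its maximum and minimum. These are a max and a min of explicit integer affine forms in $p,q,k$. So $u=v$ is consistent iff there are integers $p,q,k$ with $p,q\ge0$ and $-p\le k\le q$ for which the two group values, the two maxima and the two minima agree. This is a sentence of Presburger arithmetic, which is decidable (Presburger 1929). ∎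

From now on $|X|\ge2$. We reduce the halting problem to consistency.

## 3. From equations to inclusions $PS\cup C\subseteq QS\cup D$

*This section replaces trees, which must be connected, by arbitrary finite sets in a free group with as many generators as we like.*

Fix distinct $a,b\in X$. Let $\Lambda=\{\beta_0,\dots,\beta_N\}$ be a finite alphabet with $\beta_0=a$, and let
$$\psi:F(\Lambda)\to F(X),\qquad \psi(\beta_i)=b^iab^{-i}.$$
A nonempty product of syllables $\beta_{i_1}^{e_1}\beta_{i_2}^{e_2}\cdots$ with $e_j\ne0$ and $i_j\neq i_{j+1}$ maps to $b^{i_1}a^{e_1}b^{i_2-i_1}a^{e_2}\cdots$, which is reduced and nontrivial. So $\psi$ is injective. Put $H=\psi(F(\Lambda))$ and identify $H$ with $F(\Lambda)$; the letter $a$ of $\Lambda$ is then the letter $a$ of $X$. For a word $w$ over $\Lambda^{\pm1}\cup\{x^{\pm1}\}$, let $\hat w$ be the word over $X^{\pm1}\cup\{x^{\pm1}\}$ obtained by replacing each $\beta_i^{\pm1}$ by $b^ia^{\pm1}b^{-i}$.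

**Definition (occurrence sets).** Let $\mathcal P,\mathcal Q$ be finite sets of nonempty words over $\Lambda^{\pm1}\cup\{x^{\pm1}\}$. Let $\omega\in\Lambda\setminus\{a\}$ and assume $\omega xa,\ \omega ax\in\mathcal Q$. For $k\in\mathbb Z$ give $x$ the value $g=a^k$, and define finite subsets of $F(\Lambda)$, where $c$ is always the value of the prefix before the occurrence:

* $P=P_k$ consists of all $c$ for occurrences of $x$, and all $cg^{-1}$ for occurrences of $x^{-1}$, in words of $\mathcal P$;
* $C=C_k$ consists of $1$ and of all $c,\,c\beta^{\pm1}$ for occurrences of constant letters $\beta^{\pm1}$ in words of $\mathcal P$;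
* $Q=Q_k$ and $D=D_k$ are defined likewise from $\mathcal Q$.

Put
$$e=\prod_{w\in\mathcal Q}ww^{-1},\qquad f=\prod_{w\in\mathcal P}ww^{-1},\qquad u=f\,e\,\omega xa,\qquad v=e\,\omega ax .$$

**Lemma 1.** The equation $\hat u=\hat v$ is consistent in $FIM(X)$ iff there are $k\in\mathbb Z$ and a finite $S\subset F(\Lambda)$ with $1,a^k\in S$ and
$$P_kS\cup C_k\subseteq Q_kS\cup D_k. \tag{2}$$

**Proof.**

**Step 1: the trees of both sides.** This step turns the equation into one inclusion of trees. Let $\hat D$ consist of $1$ and all vertices contributed by constant letters to $\mathrm{Tree}(\hat e)$; define $\hat C$ likewise from $\hat f$. If $x$ is replaced by $(T,g)$ with $g=a^k$, the rule of Section 2 gives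
$$\mathrm{Tree}(\hat e)=QT\cup\hat D,\qquad \mathrm{Tree}(\hat f)=PT\cup\hat C .$$
For every $(T,g)$, since $\omega xa$ and $\omega ax$ are in $\mathcal Q$, the trees of $\hat\omega xa$ and $\hat\omega ax$ lie in $\mathrm{Tree}(\hat e)$. As $\hat e,\hat f$ have group value $1$,
$$\mathrm{Tree}(\hat u)=\mathrm{Tree}(\hat f)\cup\mathrm{Tree}(\hat e),\qquad \mathrm{Tree}(\hat v)=\mathrm{Tree}(\hat e).$$
So the trees agree iff $\mathrm{Tree}(\hat f)\subseteq\mathrm{Tree}(\hat e)$.

**Step 2: $\hat D\cap H=D$.** This lets us pass from $F(X)$ to $H$. Every element of $\hat D$ other than $1$ is $ct$, where $c\in D$ is the value of the prefix before some $\beta_i^{\pm1}$ and $t$ is a prefix of $b^ia^{\pm1}b^{-i}$. If $t$ is empty or the whole word, then $ct\in D$, and all of $D$ arises in this way. If $t$ is a proper nonempty prefix, then $i\ge1$ and the exponent sum of $b$ in $t$ is positive, while every element of $H$ has exponent sum $0$ in $b$. So $t\notin H$, and since $c\in H$, $ct\notin H$.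

**Step 3: from a solution to $S$.** Let $(T,g)$ be a solution. The group values give $\hat\omega ga=\hat\omega ag$, so $g$ commutes with $a$ and $g=a^k$. Step 1 gives $PT\cup\hat C\subseteq QT\cup\hat D$. Put $S=T\cap H$; it is finite and contains $1$ and $a^k$. Let $h\in PS\cup C$; then $h\in H$. Either $h\in\hat D\cap H=D$, or $h=qt$ with $q\in Q\subset H$ and $t\in T$. In the second case $t=q^{-1}h\in H\cap T=S$. So (2) holds.

**Step 4: from $S$ to a solution.** Given $k,S$ as in (2), let $g=a^k$ and let $T$ be the connected hull of $S\subset H\subset F(X)$ in the Cayley tree. Then $(T,g)\in FIM(X)$. The set $R=\mathrm{Tree}(\hat e)=QT\cup\hat D$ is connected and contains $QS\cup D\supseteq PS\cup C$. For each $p\in P$, $R$ is connected and contains $pS$, so it contains the hull of $pS$, which is $pT$. For each constant letter $\beta_i^{\pm1}$ in a word of $\mathcal P$, with preceding prefix value $c$, $R$ contains $c$ and $c\beta_i^{\pm1}$, both in $C$, hence the geodesic between them. Since $b^ia^{\pm1}b^{-i}$ is reduced, this geodesic is exactly the path contributed by the letter. Hence $\mathrm{Tree}(\hat f)\subseteq R$,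 so the trees agree; the group values agree because $ga=ag$. ∎

**Example.** Take $\Lambda=\{a,\omega\}$, $\mathcal P=\{x\}$, $\mathcal Q=\{\omega xa,\omega ax\}$. Then $P=C=\{1\}$, $Q=\{\omega,\omega a\}$ and $D=\{1,\omega,\omega a,\omega a^k,\omega a^{k+1}\}$, so (2) reads $S\subseteq\omega S\cup\omega aS\cup D$. With $k=0$ the set $S=\{1\}$ works. If $k\neq0$, then $a^k\in S$ is not in $D$, so $\omega^{-1}a^k$ or $a^{-1}\omega^{-1}a^k$ is in $S$. Elements obtained in this way contain $\omega^{-1}$ and no $\omega$, so they are not in $D$, and the next step adds one more letter $\omega^{-1}$ without cancellation. This never ends, so $S$ would be infinite. Hence every solution has $k=0$.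

## 4. The inclusion as a game, and two designs that fail

Inclusion (2) has two quantifiers: for all $p\in P$ and $s\in S$, either $ps\in D$, or there is $q\in Q$ with $q^{-1}ps\in S$. Think of two players. Adam chooses $p$ and moves from $s$ to $h=ps$. Eve wins at once if $h\in D$; otherwise she chooses $q$ and moves to $q^{-1}h$, which must again be in $S$. The play starts from an element of $C$.

Such games with a counter can check a computation. Let a position be $\tau a^m\#$, where $\tau$ is a letter (a *marker*), $m\in\mathbb Z$ is the counter, and the letter $\#$ marks the right end. Let Adam's moves be $p=z\tau^{-1}$ with $z$ a further letter (an *option* of $\tau$): he turns $\tau a^m\#$ into $za^m\#$. Let Eve's moves be $q=za^{-j}\tau'^{-1}$: she turns $za^m\#$ into $\tau'a^{m+j}\#$. A fixed element $z_{\mathsf F}\#\in D$ tests whether the counter is zero.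

Try this on the smallest case: markers $\mathsf R,\mathsf F$, options $z_{\mathsf R},z_{\mathsf F}$, an initial letter $z_{\mathrm{in}}$, and
$$\mathcal P=\{z_{\mathsf R}\mathsf R^{-1}x,\ z_{\mathsf F}\mathsf F^{-1}x,\ z_{\mathrm{in}}\#\},\qquad \mathcal Q=\{z_{\mathrm{in}}\mathsf R^{-1}x,\ z_{\mathsf R}\mathsf F^{-1}x,\ z_{\mathsf F}\#,\ \omega xa,\ \omega ax\}.$$
The intended play is $z_{\mathrm{in}}\#\to\mathsf R\#\to z_{\mathsf R}\#\to\mathsf F\#\to z_{\mathsf F}\#\in D$, and Eve should win.

But (2) has no solution. The element $z_{\mathrm{in}}\#\in C$ is not in $D$, so $S$ contains some $s=q^{-1}z_{\mathrm{in}}\#$; this is $\mathsf R\#$ or longer. Now let $s\in S$ have length at least $2$. Choose $\tau\in\{\mathsf R,\mathsf F\}$ different from the first letter of $s$, and let $z$ be the option of $\tau$. Then $h=z\tau^{-1}s$ is reduced of length $|s|+2\ge4$. The elements of $D$ that begin with $z_{\mathsf R}$ or $z_{\mathsf F}$ have length at most $2$, so $h\notin D$ and $s'=q^{-1}h\in S$ for some $q\in Q=\{z_{\mathrm{in}}\mathsf R^{-1},z_{\mathsf R}\mathsf F^{-1},\omega,\omega a\}$. If $q$ does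 not begin with $z$, nothing cancels and $|s'|>|h|$. Otherwise $z=z_{\mathsf R}$, $\tau=\mathsf R$ and $s'=\mathsf F\mathsf R^{-1}s$ is reduced of length $|s|+2$. In all cases $|s'|>|s|$, so $S$ is infinite.

The exact point of failure is that $PS$ contains *all* products: Adam may apply $z\tau^{-1}$ to a position with a different marker, and the resulting junk has to be covered too.

The obvious repair is to let Eve undo Adam's move, by adding the words $z\tau^{-1}x$ to $\mathcal Q$. But then $P\subseteq Q$, so $PS\subseteq QS$ for every $S$, and (2) only asks that $C\subseteq QS\cup D$. In the toy this holds with $k=0$ and $S=\{1,\mathsf R\#\}$, whatever the rules say. Now the inclusion carries no information.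

What works lies between the two: Eve gets an answer to mismatched moves $z\tau^{-1}\cdot\tau_0a^m\#$ with $\tau_0\neq\tau$, and only to these. It will be a word $z\tau^{-1}\tau_0\iota^{-1}x$ that sends the position to an *inert* marker $\iota$, where the rest of the word is peeled off letter by letter. The work is to show that Eve cannot abuse these answers when Adam plays sensibly.

The second thing we need comes from $x$ itself. A computation on a tape of $n$ cells can be written as a sequence indexed by one integer $m$, row after row; going back one step in time means $m\mapsto m-n$. One equation has to serve all $n$ at once, so the jump $n$ cannot be written into a constant word. But $x$ has group value $a^k$ with unknown $k$, and words containing $x^{-1}$ produce moves by $k$. We will force $k=-n$.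

## 5. Turing machines on a helix

*This section replaces the halting problem by a question about one recursive sequence.*

**Definition (helical sequence).** Let $\Sigma$ be a finite alphabet with distinct symbols $\bot,\triangleright,\sqcup,\dagger$ (wall, start, blank, stop), and let $\varphi:\Sigma^3\to\Sigma$. For $n\ge3$ define $c_n:\mathbb Z\to\Sigma$ by $c_n(0)=\bot$, $c_n(1)=\triangleright$, $c_n(m)=\sqcup$ for all other $m<n$, and
$$c_n(m)=\varphi\bigl(c_n(m-n-1),\,c_n(m-n),\,c_n(m-n+1)\bigr)\qquad(m\ge n). \tag{3}$$

The indices on the right are smaller than $m$, so this is a definition. Since $\dagger\notin\{\bot,\triangleright,\sqcup\}$, $c_n(m)=\dagger$ implies $m\ge n$.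

**Lemma 2.** It is undecidable, given $(\Sigma,\varphi)$, whether there are $n\ge3$ and $m$ with $c_n(m)=\dagger$.

**Proof.**

**Step 1: the machines.** Consider deterministic Turing machines on a one-way infinite tape with cells $1,2,\dots$, started on the blank tape at cell $1$. The state set is $K=K'\cup\{\pi_\dagger\}$ with $\pi_\dagger\notin K'$, the start state is $\pi_0\in K'$, the tape alphabet is $\Gamma\ni\sqcup$, and the transition function is $\delta:K'\times\Gamma\to K\times\Gamma\times\{\text{left},\text{right}\}$. The machine halts when it enters $\pi_\dagger$; falling off the left end counts as not halting. Halting is undecidable for such machines, because they simulate machines with a two-way infinite tape started on a blank tape. We may assume that the two-way machine moves at every step and does not start in its halting state. Let cell $1$ represent position $0$, and let cell $1+i$ carry, on two tracks, positions $i$ and $-i$; a blank cell is read as a pair of blanks. A fresh start state simulates the first step and marks cell $1$. On the upper track the simulating machine moves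 as the original, on the lower track in the opposite direction; at the marked cell it always moves right, onto the track given by the original's direction. It never falls off the left end.

**Step 2: the local rule.** Choose notation so that the sets below are disjoint, and put
$$\Sigma=\{\bot,\dagger\}\cup\Gamma\cup(K'\times\Gamma),\qquad \triangleright=(\pi_0,\sqcup).$$
The elements of $K'\times\Gamma$ are called head symbols. Define $\varphi(l,c,r)$ as follows.

* It is $\bot$ if $c=\bot$, and $\dagger$ if $c=\dagger$.
* If $c=(\pi,\gamma)$, it is the symbol written by $\delta(\pi,\gamma)$.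
* If $c=\gamma\in\Gamma$: when $l$ is a head symbol that moves right into a state $\pi'$ (or else $r$ is a head symbol that moves left into $\pi'$), it is $(\pi',\gamma)$ if $\pi'\neq\pi_\dagger$, and $\dagger$ if $\pi'=\pi_\dagger$. Otherwise it is $\gamma$.

**Step 3: rows of the helix are configurations.** By induction on $j$, $c_n(jn)=\bot$ for all $j\ge0$. Next we claim: as long as the machine has not halted and its head has stayed in $\{1,\dots,n-1\}$ at times $0,\dots,j$, the symbol $c_n(jn+i)$ is the content of cell $i$ at time $j$, including the head if it is there, for $1\le i\le n-1$. For $j=0$ this is the definition. The step from $j$ to $j+1$ is (3): the three symbols used for cell $i$ are those at $jn+i-1$, $jn+i$, $jn+i+1$. For cell $1$ the left one is $c_n(jn)=\bot$, and for cell $n-1$ the right one is $c_n((j+1)n)=\bot$; neither is a head symbol, so both act as neighbours without a head.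

If at some step the head leaves $\{1,\dots,n-1\}$, the symbol it would enter is a wall and stays a wall. So the next row and all later rows contain only $\bot$ and letters of $\Gamma$. Hence $\dagger$ occurs in $c_n$ iff the machine halts with its head in $\{1,\dots,n-1\}$ throughout, final position included. If the machine halts at time $t$, all head positions are at most $t+1$, and $n=t+3$ works. So $\dagger$ occurs in some $c_n$ with $n\ge3$ iff the machine halts. ∎

**Example.** Let the machine, in state $\pi_0$ on a blank, write $\gamma$, move right and enter $\pi_\dagger$. For $n=3$ we have $c_3(-1)=\sqcup$, $c_3(0)=\bot$, $c_3(1)=\triangleright$, $c_3(2)=\sqcup$, and then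
$$c_3(3)=\varphi(\sqcup,\bot,\triangleright)=\bot,\qquad c_3(4)=\varphi(\bot,\triangleright,\sqcup)=\gamma,\qquad c_3(5)=\varphi(\triangleright,\sqcup,\bot)=\dagger .$$
The index $5=1\cdot3+2$ stands for time $1$ and cell $2$.

## 6. A counter game that checks the helix

*This section builds the game, without any free group: Eve wins iff the stop symbol occurs.*

Fix $(\Sigma,\varphi)$. Write $\theta=(\theta_{-1},\theta_0,\theta_1)\in\Sigma^3$.

**Definition (markers, options, rules).** The *markers* are $\mathsf o,\mathsf R,\mathsf U,\mathsf B,\mathsf V,\mathsf L,\mathsf F$, together with $\mathsf C_\sigma$ for $\sigma\in\Sigma$ and $\mathsf T_\theta$ for $\theta\in\Sigma^3$. Let $M$ be the set of markers and $M_1=M\cup\{1\}$. The set $Z_0$ of *options* and the *owner* $\tau(z)\in M_1$ of each option $z$ are: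

* $z_{\mathrm{test}},z_{\mathrm{main}}$ with owner $\mathsf o$; $z_{\mathsf R}$ with owner $\mathsf R$; $z_\sigma$ with owner $\mathsf C_\sigma$;
* $z_{\theta,-1},z_{\theta,0},z_{\theta,1},z_{\theta,\mathsf V}$ with owner $\mathsf T_\theta$;
* $z_{\mathsf U}$ with owner $\mathsf U$; $z_>,z_<$ with owner $\mathsf B$; $z_{\mathsf V}$, $z_{\mathsf L}$, $z_{\mathsf F}$ with owners $\mathsf V$, $\mathsf L$, $\mathsf F$;
* $z_1$ with owner $1$.

There is one more letter $z_{\mathrm{in}}$, which is not an option, and a letter $\kappa$. The *rules* $z\xrightarrow{y}\tau'$, with label $y$ a power of $a$ or the symbol $g$, are: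

* $z_{\mathrm{in}}\xrightarrow1\mathsf o$; $\;z_{\mathrm{test}}\xrightarrow{a^3}\mathsf L$; $\;z_{\mathrm{main}}\xrightarrow1\mathsf R$; $\;z_{\mathsf R}\xrightarrow a\mathsf R$; $\;z_{\mathsf R}\xrightarrow1\mathsf C_\dagger$;
* $z_\sigma\xrightarrow g\mathsf T_\theta$ whenever $\varphi(\theta)=\sigma$; $\;z_\bot\xrightarrow1\mathsf F$; $\;z_\triangleright\xrightarrow{a^{-1}}\mathsf F$; $\;z_\sqcup\xrightarrow a\mathsf U$; $\;z_\sqcup\xrightarrow1\mathsf B$;
* $z_{\theta,i}\xrightarrow{a^i}\mathsf C_{\theta_i}$ for $i=-1,0,1$; $\;z_{\theta,\mathsf V}\xrightarrow1\mathsf V$;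
* $z_{\mathsf U}\xrightarrow a\mathsf U$; $\;z_{\mathsf U}\xrightarrow1\mathsf F$; $\;z_>\xrightarrow{a^{-2}}\mathsf V$; $\;z_<\xrightarrow a\mathsf L$; $\;z_{\mathsf V}\xrightarrow{a^{-1}}\mathsf V$; $\;z_{\mathsf V}\xrightarrow1\mathsf F$;
* $z_{\mathsf L}\xrightarrow a\mathsf L$; $\;z_{\mathsf L}\xrightarrow g\mathsf F$; $\;z_1\xrightarrow1\kappa$.

There is no rule for $z_{\mathsf F}$.

**Definition (counter game).** Fix $k\in\mathbb Z$. A configuration is a pair $(\tau,m)\in M_1\times\mathbb Z$; the initial one is $(\mathsf o,0)$. At $(\tau,m)$ Adam picks an option $z$ with owner $\tau$. Then Eve picks a move $z\xrightarrow{a^j}\tau'$ with $\tau'\in M_1$, which is a rule of $z$ (the label $g$ means $j=k$) or, if $z$ has a rule with label $g$, the *side move* $z\xrightarrow g1$. The new configuration is $(\tau',m+j)$. Eve wants to reach $(\mathsf F,0)$. From $(\mathsf F,m)$ and $(1,m)$ there is no continuation, as $z_{\mathsf F}$ has no rule and $z_1$ leads only to $\kappa\notin M_1$.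

The side moves never help Eve in this game. They are listed because the equation will produce them.

For a set $Z'\subseteq Z_0$, a *strategy of Adam in $Z'$* is a function that assigns, to each pair $(\tau,m)$ with $\tau\in M_1$ owning an option in $Z'$ and $m\in\mathbb Z$, some $z\in Z'$ with $\tau(z)=\tau$.

With $k=-n$, each configuration is an assertion of Eve: $(\mathsf F,m)$ says $m=0$; $(\mathsf V,m)$ says $m\ge0$ (count down to $0$); $(\mathsf U,m)$ says $m\le0$ (count up to $0$); $(\mathsf L,m)$ says $m\le n$ (count up to $n$, then jump by $-n$ to $0$); $(\mathsf B,m)$ says $2\le m\le n-1$, and Adam challenges one of the bounds. $(\mathsf C_\sigma,m)$ says $c_n(m)=\sigma$. $(\mathsf T_\theta,m)$ says that $m\ge0$ and $\theta=(c_n(m-1),c_n(m),c_n(m+1))$, and Adam challenges one part. $(\mathsf R,m)$ searches for the place of $\dagger$, and $z_{\mathrm{test}}$ tests $k$. The next three lemmas make this exact.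

**Lemma 3.** Let $Z'_{\mathrm{test}}=\{z_{\mathrm{test}},z_{\mathsf L},z_{\mathsf F},z_1\}$. If a run in which Adam uses only options of $Z'_{\mathrm{test}}$ reaches $(\mathsf F,0)$, then $k\le-3$.

**Proof.** The run goes $(\mathsf o,0)\to(\mathsf L,3)\to(\mathsf L,4)\to\cdots$. It reaches $\mathsf F$ only from $\mathsf L$ by the label $g$, hence at some $(\mathsf F,3+j+k)$ with $j\ge0$; after a side move to $1$ it ends. So $3+j+k=0$ and $k=-(3+j)\le-3$. ∎

**Lemma 4.** Let $n=-k\ge3$ and suppose $c_n(m)\neq\dagger$ for all $m$. Then Adam has a strategy in $Z_0$ such that no run consistent with it reaches $(\mathsf F,0)$.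

**Proof.** Write $c=c_n$. Adam plays $z_{\mathrm{main}}$ at $\mathsf o$. At $(\mathsf T_\theta,m)$ he plays $z_{\theta,\mathsf V}$ if $m<0$; if $m\ge0$, he plays $z_{\theta,i}$ for some $i\in\{-1,0,1\}$ with $\theta_i\ne c(m+i)$, if there is one. At $(\mathsf B,m)$ he plays $z_>$ if $m\le1$, otherwise $z_<$. All other choices are forced or arbitrary. We claim that all configurations reached are in the following list of false assertions and harmless positions:

* $(\mathsf o,0)$; $(\mathsf R,m)$; $(1,m)$;
* $(\mathsf C_\sigma,m)$ with $\sigma\neq c(m)$; $(\mathsf T_\theta,m)$ with $m<0$ or $\theta\neq(c(m-1),c(m),c(m+1))$;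
* $(\mathsf U,m)$ with $m\ge1$; $(\mathsf B,m)$ with $m\le1$ or $m\ge n$; $(\mathsf V,m)$ with $m<0$; $(\mathsf L,m)$ with $m>n$; $(\mathsf F,m)$ with $m\ne0$.

We check that the list is preserved.

* $(\mathsf o,0)$ leads to $(\mathsf R,0)$.
* $(\mathsf R,m)$ leads to $(\mathsf R,m+1)$ or to $(\mathsf C_\dagger,m)$, and $\dagger\neq c(m)$ by assumption.
* $(\mathsf C_\sigma,m)$ with $\sigma\ne c(m)$ has these continuations.
  * $(\mathsf T_\theta,m-n)$ with $\varphi(\theta)=\sigma$. If $m\ge n$, then $\varphi(\theta)\neq c(m)=\varphi(c(m-n-1),c(m-n),c(m-n+1))$, so $\theta$ is not the true triple at $m-n$. If $m<n$, then $m-n<0$.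
  * If $\sigma=\bot$: $(\mathsf F,m)$, where $m\ne0$ since $c(0)=\bot$.
  * If $\sigma=\triangleright$: $(\mathsf F,m-1)$, where $m\neq1$ since $c(1)=\triangleright$.
  * If $\sigma=\sqcup$: $c(m)\ne\sqcup$ forces $m\in\{0,1\}$ or $m\ge n$. So $(\mathsf U,m+1)$ has $m+1\ge1$, and $(\mathsf B,m)$ has $m\le1$ or $m\ge n$.
  * The side move to $(1,m-n)$.
* $(\mathsf T_\theta,m)$: if $m<0$, it leads to $(\mathsf V,m)$. If $m\ge0$, $\theta$ is not the true triple at $m$, so Adam finds $i$ with $\theta_i\neq c(m+i)$, and the next configuration is $(\mathsf C_{\theta_i},m+i)$.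
* $(\mathsf U,m)$ with $m\ge1$ leads to $(\mathsf U,m+1)$ or $(\mathsf F,m)$.
* $(\mathsf B,m)$: if $m\le1$, it leads to $(\mathsf V,m-2)$ with $m-2<0$. If $m\ge n$, then $m\ge3$, Adam plays $z_<$, and it leads to $(\mathsf L,m+1)$ with $m+1>n$.
* $(\mathsf V,m)$ with $m<0$ leads to $(\mathsf V,m-1)$ or $(\mathsf F,m)$.
* $(\mathsf L,m)$ with $m>n$ leads to $(\mathsf L,m+1)$, $(\mathsf F,m-n)$ or $(1,m-n)$, and $m-n\neq0$.
* $(\mathsf F,m)$ and $(1,m)$ have no continuation.

Since $(\mathsf F,0)$ is not in the list, it is never reached. ∎

**Lemma 5.** Let $n\ge3$, $c=c_n$, $c(N)=\dagger$ and $k=-n$; then $N\ge n$. Let $\mathcal V\subset M\times\mathbb Z$ consist of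

* $(\mathsf o,0)$; $(\mathsf R,m)$ for $0\le m\le N$; $(\mathsf C_{c(m)},m)$ for $-1\le m\le N$;
* $(\mathsf T_\theta,m)$ for $0\le m\le N-n$ with $\theta=(c(m-1),c(m),c(m+1))$;
* $(\mathsf U,0)$; $(\mathsf B,m)$ for $2\le m\le n-1$; $(\mathsf V,m)$ for $0\le m\le N$; $(\mathsf L,m)$ for $0\le m\le n$; $(\mathsf F,0)$.

For each $(\tau,m)\in\mathcal V$ with $\tau\ne\mathsf F$ and each option $z$ with owner $\tau$ there is a rule $z\xrightarrow y\tau'$, with $y=a^j$ (and $j=-n$ if $y=g$), such that $(\tau',m+j)\in\mathcal V$.

**Proof.** We go through the markers.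

* $\mathsf o$: $z_{\mathrm{test}}$ leads to $(\mathsf L,3)$, and $3\le n$; $z_{\mathrm{main}}$ leads to $(\mathsf R,0)$.
* $(\mathsf R,m)$: to $(\mathsf R,m+1)$ if $m<N$, and to $(\mathsf C_\dagger,N)$ if $m=N$.
* $(\mathsf C_{c(m)},m)$: if $m\ge n$, to $(\mathsf T_\theta,m-n)$ with the true triple $\theta$ at $m-n$, since $\varphi(\theta)=c(m)$. If $m=0$ or $m=1$, to $(\mathsf F,0)$, by the rule for $\bot$ or $\triangleright$. If $m=-1$, the symbol is $\sqcup$ and we go to $(\mathsf U,0)$. If $2\le m<n$, the symbol is $\sqcup$ and we go to $(\mathsf B,m)$.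
* $(\mathsf T_\theta,m)$: $z_{\theta,i}$ leads to $(\mathsf C_{c(m+i)},m+i)$, where $-1\le m+i\le N-n+1\le N$; $z_{\theta,\mathsf V}$ leads to $(\mathsf V,m)$.
* $(\mathsf U,0)$: to $(\mathsf F,0)$.
* $(\mathsf B,m)$: $z_>$ leads to $(\mathsf V,m-2)$ and $z_<$ to $(\mathsf L,m+1)$; here $m-2\ge0$ and $m+1\le n$.
* $(\mathsf V,m)$: to $(\mathsf V,m-1)$ if $m>0$, to $(\mathsf F,0)$ if $m=0$.
* $(\mathsf L,m)$: to $(\mathsf L,m+1)$ if $m<n$, to $(\mathsf F,0)$ by the label $g$ if $m=n$. ∎

**Example.** In the example of Section 5, $n=3$ and $N=5$. After searching, Eve asserts $(\mathsf C_\dagger,5)$ and names $\theta=(\triangleright,\sqcup,\bot)$ at $m=2$. If Adam challenges the middle symbol, the game goes to $(\mathsf C_\sqcup,2)$, $(\mathsf B,2)$, and then to $(\mathsf V,0)$ or $(\mathsf L,3)$, each of which leads to $(\mathsf F,0)$.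

## 7. The words of the equation

*This section translates the game into sets of words as in Section 3.*

The alphabet $\Lambda$ consists of the pairwise distinct letters $a$, $\#$, the markers $M$, three *inert markers* $I=\{\iota_+,\iota_-,\kappa\}$, the options $Z_0$, and two more letters $z_{\mathrm{in}},\omega$. Put $Z=Z_0\cup\{z_{\mathrm{in}},\omega\}$. The element $1\in M_1$ is the identity of $F(\Lambda)$; in the words below, factors $\tau(z)^{-1}$, $\tau_0$ that are $1$ are omitted.

The set $\mathcal P$ consists of $z\tau(z)^{-1}x$ for $z\in Z_0$, and of $z_{\mathrm{in}}\#$. The set $\mathcal Q$ consists of: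

* (Q1) $za^{-j}\tau'^{-1}x$ for each rule $z\xrightarrow{a^j}\tau'$;
* (Q2) $zx^{-1}\tau'^{-1}x$ for each rule $z\xrightarrow g\tau'$;
* (Q3) $z_{\mathsf F}\#$;
* (Q4) $z\tau(z)^{-1}\tau_0\iota^{-1}x$ for $z\in Z_0$, $\tau_0\in M_1\setminus\{\tau(z)\}$, $\iota\in\{\iota_+,\iota_-\}$;
* (Q5) $z\tau(z)^{-1}\iota y\iota^{-1}x$ for $z\in Z_0$ and $(\iota,y)\in\{(\iota_+,a),(\iota_+,\#),(\iota_-,a^{-1}),(\iota_-,\#),(\kappa,a^{-1})\}$;
* (Q6) $\omega xa$, $\omega ax$.

(Q1) and (Q2) are the rules, and (Q3) is the zero test. (Q4) answers mismatched moves of Adam, and (Q5) peels off the remaining word. There are two markers $\iota_\pm$ because one marker that peels both $a$ and $a^{-1}$ would allow Eve to peel $a$, then $a^{-1}$, and be back where she was; Section 9 forbids exactly this.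

The option $z_1$ is needed because of (Q2). The $x^{-1}$ in (Q2) puts $zg^{-1}$ into $Q$, which lets Eve move from $za^m\#$ to $a^{m+k}\#$, with no marker. If every option of Adam had an owner $\ne1$, Eve could answer each of them by (Q4) with $\tau_0=1$, reach $\iota_+a^{m+k}\#$ or $\iota_-a^{m+k}\#$, and peel the word down to $\iota_\pm$; the next product $z\tau(z)^{-1}\iota_\pm$ is in $D$, so she would avoid all tests. With $z_1$ present, Adam has an answer at the marker $1$ that (Q4) with $\tau_0=1$ does not cover. Then $a^k\in S$, which we cannot avoid, needs an answer to $z_1$: this is $\kappa$, which peels $a^{-1}$ but never $\#$.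

With $g=a^k$ the sets of Section 3 are:

* $P=\{z\tau(z)^{-1}:z\in Z_0\}$ and $C=\{1,z_{\mathrm{in}},z_{\mathrm{in}}\#\}\cup\{z,\,z\tau(z)^{-1}:z\in Z_0\}$.
* $Q$ consists of $za^{-j}\tau'^{-1}$ (Q1); $zg^{-1}$ and $zg^{-1}\tau'^{-1}$ (Q2); $z\tau(z)^{-1}\tau_0\iota^{-1}$ (Q4); $z\tau(z)^{-1}\iota y\iota^{-1}$ (Q5); $\omega$ and $\omega a$ (Q6).
* $D$ consists of $1$; $z$, $za^{-i}$ for $i$ between $0$ and $j$, $za^{-j}\tau'^{-1}$ (Q1); $z$, $za^{-k}$, $za^{-k}\tau'^{-1}$ (Q2); $z_{\mathsf F}$, $z_{\mathsf F}\#$ (Q3); $z$, $z\tau(z)^{-1}$, $z\tau(z)^{-1}\tau_0$, $z\tau(z)^{-1}\tau_0\iota^{-1}$ (Q4); $z$, $z\tau(z)^{-1}$, $z\tau(z)^{-1}\iota$, $z\tau(z)^{-1}\iota y$, $z\tau(z)^{-1}\iota y\iota^{-1}$ (Q5); $\omega,\omega a,\omega a^k,\omega a^{k+1}$ (Q6).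

Two facts can be read off. First,
$$C\setminus\{z_{\mathrm{in}}\#\}\subseteq D: \tag{4}$$
$z_{\mathrm{in}}$ comes from the rule $z_{\mathrm{in}}\to\mathsf o$ in (Q1), and $z$, $z\tau(z)^{-1}$ come from (Q4). Second, the elements of $D$ whose reduced word ends with the letter $\#$ are exactly
$$z_{\mathsf F}\#\quad\text{and}\quad z\tau(z)^{-1}\iota_+\#,\ \ z\tau(z)^{-1}\iota_-\#\quad(z\in Z_0), \tag{5}$$
from (Q3) and (Q5). In each of them the maximal suffix over $\{a,\#\}^{\pm1}$ is $\#$.

**Proposition 6.** For these $\mathcal P,\mathcal Q$, inclusion (2) has a solution $(k,S)$ with $S$ finite and $1,a^k\in S$ iff $c_n(m)=\dagger$ for some $n\ge3$ and $m\in\mathbb Z$.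

**Proof of Theorem A from Proposition 6.** The words $\hat u,\hat v$ are computed from $(\Sigma,\varphi)$. By Lemma 1 and Proposition 6, $\hat u=\hat v$ is consistent iff $\dagger$ occurs in some $c_n$, $n\ge3$. By Lemma 2 this is undecidable. ∎

## 8. From a stop symbol to a solution

*Here we prove the "if" part of Proposition 6: the true configurations, together with the debris of mismatched moves, form a finite $S$.*

Let $c_n(N)=\dagger$ with $n\ge3$. Put $k=-n$, $g=a^{-n}$, $E=N+n$, take $\mathcal V$ from Lemma 5, and let
$$S=\{\tau a^m\#:(\tau,m)\in\mathcal V\}\cup\{\iota_+a^j\#,\ \iota_+a^j,\ \iota_-a^{-j}\#,\ \iota_-a^{-j}:0\le j\le E\}\cup\{\kappa a^{-j}:0\le j\le n\}\cup\{1,a^{-n}\}.$$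

**Step 1: the elements of $C$.** By (4) only $z_{\mathrm{in}}\#$ matters, and $z_{\mathrm{in}}\#=(z_{\mathrm{in}}\mathsf o^{-1})(\mathsf o\#)\in QS$.

**Step 2: the products $ps$.** Let $s\in S$ and $p=z\tau^{-1}$ with $\tau=\tau(z)$. We find $ps$ in $QS\cup D$ in each case.

* $s=1$: $ps=z\tau^{-1}\in D$.
* $s=a^{-n}$: if $\tau\neq1$, then $ps=(p\,\iota_-^{-1})(\iota_-a^{-n})\in QS$ by (Q4) with $\tau_0=1$. If $\tau=1$, then $z=z_1$ and $ps=(z_1\kappa^{-1})(\kappa a^{-n})\in QS$ by the rule $z_1\xrightarrow1\kappa$.
* $s=\tau_0a^m\#$ with $\tau_0\neq\tau$: $ps=(p\tau_0\iota^{-1})(\iota a^m\#)\in QS$ by (Q4), with $\iota=\iota_+$ if $m\ge0$ and $\iota=\iota_-$ otherwise; note $|m|\le E$.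
* $s=\tau a^m\#$: if $(\tau,m)=(\mathsf F,0)$, then $ps=z_{\mathsf F}\#\in D$. Otherwise $\tau\neq\mathsf F$, and with the rule $z\xrightarrow y\tau'$ of Lemma 5, $ps=za^m\#=(zy^{-1}\tau'^{-1})(\tau'ya^m\#)\in QS$.
* $s=\iota w$ with $\iota\in I$: if $w=1$, then $ps=p\iota\in D$ by (Q5). Otherwise let $y$ be the first letter of $w$. By the choice of $S$, the pair $(\iota,y)$ occurs in (Q5) and $\iota y^{-1}w\in S$, so $ps=(p\iota y\iota^{-1})(\iota y^{-1}w)\in QS$.

So (2) holds. This proves "if". ∎

## 9. Moves as edges of a graph; safe and closed sets of options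

*From here on we prove "only if". This section records the moves as edges, and shows that Eve has no closed sequence of moves that changes nothing.*

Let $(k,S)$ satisfy (2), with $S$ finite and $1,a^k\in S$, and put $g=a^k$. Let
$$\mathbb M=\{1\}\cup M\cup I\cup Z\subset F(\Lambda),\qquad A=\langle a,\#\rangle .$$

**Definition (edges and paths).** An edge $\sigma\xrightarrow y\sigma'$, with $\sigma,\sigma'\in\mathbb M$ and $y\in A$, stands for the element $\sigma'y\sigma^{-1}$, which acts by left multiplication. A path $\sigma_0\xrightarrow{y_1}\sigma_1\cdots\xrightarrow{y_l}\sigma_l$ has label $Y=y_l\cdots y_1$. The product of its edges, later ones on the left, is $\sigma_lY\sigma_0^{-1}$.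

For example, the edge $\mathsf o\xrightarrow1z_{\mathrm{main}}$ followed by $z_{\mathrm{main}}\xrightarrow1\mathsf R$ turns $\mathsf o\#$ into $z_{\mathrm{main}}\#$ and then into $\mathsf R\#$.

**Definition (the graph $\mathbb G(Z')$).** For $Z'\subseteq Z_0$, the graph $\mathbb G(Z')$ has vertex set $\mathbb M$ and the edges

* (E1) $\tau(z)\xrightarrow1z$ for $z\in Z'$;
* (E2) all rules, with $g=a^k$; also $z\xrightarrow g1$ for each $z$ having a rule with label $g$; also $\omega\xrightarrow11$ and $\omega\xrightarrow{a^{-1}}1$;
* (E3) $\tau_0\xrightarrow1\iota_+$ and $\tau_0\xrightarrow1\iota_-$ for $\tau_0\in M_1$;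
* (E4) $\iota\xrightarrow{y^{-1}}\iota$ for the pairs $(\iota,y)$ in (Q5).

In addition there are the edges (E5) $z\xrightarrow1\tau(z)$ for $z\in Z_0$, which are *not* part of $\mathbb G(Z')$.

Adam's move by $p=z\tau(z)^{-1}$ is the edge (E1) at $z$. Eve's moves by $q^{-1}$, $q\in Q$, are as follows.

* For (Q1), (Q2), (Q6), $q^{-1}$ is an (E2)-edge. Indeed $(za^{-j}\tau'^{-1})^{-1}=\tau'a^jz^{-1}$, $(zg^{-1}\tau'^{-1})^{-1}=\tau'gz^{-1}$, $(zg^{-1})^{-1}=gz^{-1}$, $\omega^{-1}$, and $(\omega a)^{-1}=a^{-1}\omega^{-1}$.
* For (Q4), (Q5) with option $z'$, $q^{-1}=d\cdot(\tau(z')z'^{-1})$: the (E5)-edge at $z'$ followed by an edge $d$. For (Q4), $d=\iota\tau_0^{-1}$ is an (E3)-edge from some $\tau_0\neq\tau(z')$. For (Q5), $d=\iota y^{-1}\iota^{-1}$ is an (E4)-edge at $\iota\in I$.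

The (E2)-edges from options to $M_1$ are exactly the moves of the counter game.

**Definition (safe, closed).** $Z'$ is *safe* if no nonempty closed path of $\mathbb G(Z')$ has label $1$. $Z'$ is *closed* if every $\tau'\in M_1$ that is the end of an (E2)-edge starting in $Z'\cup\{z_{\mathrm{in}}\}$ owns an option in $Z'$.

For instance, $\{z_{\mathrm{test}}\}$ is not closed, because $z_{\mathrm{test}}$ leads to $\mathsf L$, which owns only $z_{\mathsf L}$. If $k=1$, $Z'=Z_0$ and $\varphi(\theta)=\theta_{-1}=\sigma$ for some $\theta$, the closed path $\mathsf C_\sigma\to z_\sigma\xrightarrow{a}\mathsf T_\theta\to z_{\theta,-1}\xrightarrow{a^{-1}}\mathsf C_\sigma$ has label $1$, and $Z_0$ is not safe. This is why we first have to force $k\le-3$.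

**Lemma 7.** (a) $Z'_{\mathrm{test}}=\{z_{\mathrm{test}},z_{\mathsf L},z_{\mathsf F},z_1\}$ is safe and closed for every $k$. (b) $Z_0$ is safe and closed if $k\le-3$.

**Proof.**

**Step 1: closedness.** In (a), the (E2)-edges from $Z'_{\mathrm{test}}\cup\{z_{\mathrm{in}}\}$ end, as far as they end in $M_1$, at $\mathsf o$ (from $z_{\mathrm{in}}$), $\mathsf L$ (from $z_{\mathrm{test}},z_{\mathsf L}$), $\mathsf F$ and $1$ (from $z_{\mathsf L}$). These own $z_{\mathrm{test}},z_{\mathsf L},z_{\mathsf F},z_1$. In (b), every element of $M_1$ owns an option.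

**Step 2: an order of classes.** This confines closed paths to small pieces. Let $\mathcal C$ consist of all $\mathsf C_\sigma,z_\sigma,\mathsf T_\theta$ and all $z_{\theta,i}$ with $i\in\{-1,0,1\}$, and list the vertices in the classes
$$\{z_{\mathrm{in}}\},\ \{\omega\},\ \{\mathsf o,z_{\mathrm{test}},z_{\mathrm{main}}\},\ \{\mathsf R,z_{\mathsf R}\},\ \mathcal C,\ \{z_{\theta,\mathsf V}:\theta\in\Sigma^3\},\ \{\mathsf B,z_>,z_<\},\ \{\mathsf U,z_{\mathsf U}\},$$
$$\{\mathsf V,z_{\mathsf V}\},\ \{\mathsf L,z_{\mathsf L}\},\ \{\mathsf F,z_{\mathsf F}\},\ \{1,z_1\},\ \{\iota_+\},\ \{\iota_-\},\ \{\kappa\}.$$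
Each edge of $\mathbb G(Z_0)\supseteq\mathbb G(Z')$ stays in its class or leads to a later class:

* (E1)-edges stay in their class, except $\mathsf T_\theta\to z_{\theta,\mathsf V}$, which leads to a later one.
* The rules leading to later classes are: $z_{\mathrm{in}}$ to $\mathsf o$; $z_{\mathrm{test}}$ to $\mathsf L$; $z_{\mathrm{main}}$ to $\mathsf R$; $z_{\mathsf R}$ to $\mathsf C_\dagger$; $z_\bot,z_\triangleright$ to $\mathsf F$; $z_\sqcup$ to $\mathsf U$ and $\mathsf B$; $z_{\theta,\mathsf V}$ to $\mathsf V$; $z_>$ to $\mathsf V$; $z_<$ to $\mathsf L$; $z_{\mathsf U},z_{\mathsf V},z_{\mathsf L}$ to $\mathsf F$; $z_1$ to $\kappa$. All other rules stay in their class.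
* The edges from $z_\sigma$, $z_{\mathsf L}$ and $\omega$ to $1$ lead to later classes, and so do the (E3)-edges. The (E4)-edges stay at their vertex.

So a closed path stays in one class.

**Step 3: closed paths inside a class.** It remains to see that labels inside a class are not $1$.

* $\{z_{\mathrm{in}}\}$, $\{\omega\}$ and $\{z_{\theta,\mathsf V}\}$ have no inner edges. In $\{\mathsf o,z_{\mathrm{test}},z_{\mathrm{main}}\}$, $\{\mathsf B,z_>,z_<\}$, $\{\mathsf F,z_{\mathsf F}\}$, $\{1,z_1\}$ the only inner edges go from an owner to its options. So these classes have no nonempty closed path.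
* At $\iota_+,\iota_-,\kappa$ the labels of nonempty closed paths are nonempty words over $\{a^{-1},\#^{-1}\}$, $\{a,\#^{-1}\}$, $\{a\}$ respectively. Such words are reduced, hence $\ne1$.
* In $\{\mathsf R,z_{\mathsf R}\}$, $\{\mathsf U,z_{\mathsf U}\}$, $\{\mathsf L,z_{\mathsf L}\}$ a nonempty closed path has label $a^j$ with $j\ge1$; in $\{\mathsf V,z_{\mathsf V}\}$ it has label $a^{-j}$ with $j\ge1$.
* In $\mathcal C$ the inner edges are $\mathsf C_\sigma\xrightarrow1z_\sigma$, $z_\sigma\xrightarrow g\mathsf T_\theta$, $\mathsf T_\theta\xrightarrow1z_{\theta,i}$, $z_{\theta,i}\xrightarrow{a^i}\mathsf C_{\theta_i}$. A nonempty closed path uses equally many edges of the four kinds, say $j\ge1$ of each, so its label is $a^{kj+\epsilon}$ with $|\epsilon|\le j$. In case (b), $kj+\epsilon\le-3j+j<0$. In case (a), $Z'_{\mathrm{test}}$ contains no $z_\sigma$, so there is no edge $\mathsf C_\sigma\to z_\sigma$ and no nonempty closed path in $\mathcal C$. ∎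

## 10. Forms: expressions without cancellation

*A play multiplies edges together. We group consecutive edges into paths and show that what is left is a reduced word.*

Fix a safe $Z'$.

**Definition (form).** A form of $h\in F(\Lambda)$ is an expression
$$h=\sigma_r'Y_r\sigma_r^{-1}\cdot\sigma_{r-1}'Y_{r-1}\sigma_{r-1}^{-1}\cdots\sigma_2'Y_2\sigma_2^{-1}\cdot\sigma_1'Y_1\qquad(r\ge1) \tag{6}$$
with $\sigma_i,\sigma_i'\in\mathbb M$ and $Y_i\in A$, such that

* (i) $\sigma_{i+1}\neq\sigma_i'$ for $1\le i<r$;
* (ii) for $i\ge2$, either $Y_i$ is the label of a nonempty path in $\mathbb G(Z')$ from $\sigma_i$ to $\sigma_i'$, or the $i$-th segment is a single (E5)-edge;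
* (iii) $Y_1=W\#$ with $W$ the label of a possibly empty path in $\mathbb G(Z')$ from $z_{\mathrm{in}}$ to $\sigma_1'$.

The paths are regarded as part of the form. The *end* of the form is $\sigma_r'$.

*Appending* an edge $\sigma\xrightarrow y\sigma'$ to a form of $h$ gives a form of $\sigma'y\sigma^{-1}h$. If $\sigma=\sigma_r'$, the last segment is prolonged. If $\sigma\ne\sigma_r'$, a new segment is started; we call this a *break*, and (i) holds by definition. We will append (E5)-edges only with a break, and the edge appended next will again break; so (ii) is preserved.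

**Example.** The element $z_{\mathrm{in}}\#$ has a form with $r=1$, $\sigma_1'=z_{\mathrm{in}}$ and $W$ empty. Appending $z_{\mathrm{in}}\xrightarrow1\mathsf o$ gives the form $\mathsf o\cdot\#$ of $\mathsf o\#$, still with $r=1$. If Adam now makes the mismatched move $z_{\mathsf L}\mathsf L^{-1}$, there is a break, and $z_{\mathsf L}\mathsf L^{-1}\cdot\mathsf o\#$ has $r=2$.

**Lemma 8.** In a form, the concatenation of the letters $\sigma_i',\sigma_i^{-1}$ that are $\neq1$ and of the reduced words $Y_i$, in the order of (6), is a reduced word. Consequently $|h|\ge r-1$.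

**Proof.** First we note

* (iv) for $i\ge2$, $\sigma_i'\neq\sigma_i$ or $Y_i\neq1$.

For a path this is safety, since $\sigma_i'=\sigma_i$ makes it a nonempty closed path; for an (E5)-edge, $z\ne\tau(z)$.

Call the places of $\sigma_i'$ and $\sigma_i^{-1}$ marker slots. A slot is empty if its entry is $1$. We examine which nonempty pieces can become adjacent.

* *A letter of $\mathbb M$ and a letter of a $Y_i$.* These are different generators and do not cancel.
* *Two nonempty words $Y_i,Y_j$ with $i>j$.* Between them are the slots $\sigma_i^{-1}$ and $\sigma_{i-1}'$. If both were empty, then $\sigma_i=1=\sigma_{i-1}'$, against (i). So they are never adjacent.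
* *Two marker letters.* From left to right the marker slots $\sigma_r',\sigma_r^{-1},\sigma_{r-1}',\sigma_{r-1}^{-1},\dots,\sigma_1'$ alternate in sign. If the two slots are neighbours, they are $\sigma_{i+1}^{-1},\sigma_i'$, which do not cancel by (i), or $\sigma_i',\sigma_i^{-1}$ with $Y_i=1$, which do not cancel by (iv). If exactly one slot lies between them, they have the same sign and do not cancel. If at least two slots lie between them, then two neighbouring slots are empty with nothing nonempty between them. This means $\sigma_{i+1}=1=\sigma_i'$, against (i), or $\sigma_i'=1=\sigma_i$ and $Y_i=1$, against (iv).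

So the concatenation is reduced. For each $1\le i<r$, one of $\sigma_{i+1},\sigma_i'$ is a letter by (i). These $r-1$ pairs of slots are disjoint, so $|h|\ge r-1$. ∎

## 11. Plays inside a solution

*We let Adam and Eve play inside $S$ and show that the play ends at $z_{\mathsf F}\#$ after rules alone.*

Let $Z'$ be safe and closed, and fix a strategy of Adam in $Z'$ as in Section 6.

**Definition (play).** A play starts with $z_{\mathrm{in}}\#\in C$, with the form $r=1$, $\sigma_1'=z_{\mathrm{in}}$, $W$ empty, $Y_1=\#$. Then the turns alternate, Eve first.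

*Eve's turn.* Given is $h\in PS\cup C$ with a form whose end is $z\in Z'\cup\{z_{\mathrm{in}}\}$. By (2), $h\in QS\cup D$. If $h\in D$, the play stops. Otherwise choose $q\in Q$ with $s=q^{-1}h\in S$, and give $s$ a form:

* Case (1): $q^{-1}$ is an (E2)-edge. Append it to the form of $h$.
* Case (2): $q$ is of type (Q4) or (Q5), and its option $z'$ equals $z$. Then $z\neq z_{\mathrm{in}}$, so Adam has moved before and $h=z\tau(z)^{-1}s_{\mathrm{old}}$ with $s_{\mathrm{old}}\in S$ the previous element. So $s=d\,\tau(z)z^{-1}h=d\,s_{\mathrm{old}}$. Append $d$ to the form of $s_{\mathrm{old}}$.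
* Case (3): $q$ is of type (Q4) or (Q5), and $z'\ne z$. Append to the form of $h$ the (E5)-edge $z'\to\tau(z')$, which is a break as $z'\neq z$, and then $d$. This is again a break, since $d$ starts at some $\tau_0\ne\tau(z')$ or at an element of $I$.

*Adam's turn.* Given is $s\in S$ with its form. Adam picks $z\in Z'$. If the end $\sigma_r'$ is in $M_1$ and owns an option in $Z'$, he picks one of its options in $Z'$; if moreover $r=1$ and $Y_1=a^m\#$, he picks the one given by his strategy at $(\sigma_1',m)$. Otherwise he picks any $z\in Z'$. Put $h=z\tau(z)^{-1}s\in PS$ and append the (E1)-edge $\tau(z)\to z$ to the form of $s$.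

We note three things. The forms of elements $s\in S$ in the play have their end in $M_1\cup I$, because the last edge is of type (E2), (E3) or (E4). The last edge of the form of any $s$ or $h$ in the play is never an (E5)-edge, so (ii) is preserved. And the form of each $s$ after the first arises from the form of the previous $s_{\mathrm{old}}$ by appending one or more edges: in cases (1) and (3) Adam's (E1)-edge and then Eve's edges, in case (2) only $d$.

**Example.** Here is why Adam should use options of the current marker. At $\mathsf o\#$ let him play $z_{\mathsf L}$ instead. Eve may answer in case (2) with $\tau_0=\mathsf o$ and reach $\iota_+\#$ with the form $\iota_+\cdot\#$, $r=1$. After any further $p$ she peels $\#$ by (Q5), reaches $\iota_+$, and the next product $p\iota_+$ is in $D$. No rule was ever tested.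

**Lemma 9.** Every play stops.

**Proof.** An infinite play gives $s_0,s_1,\dots\in S$. By the third note the numbers $r$ of segments of their forms are nondecreasing; by Lemma 8 they are bounded, because $S$ is finite. So from some point on $r$ is constant, and each $s_{i+1}$ has a form that arises from that of $s_i$ by prolonging the last segment by a nonempty path. This path is in $\mathbb G(Z')$, since (E5)-edges occur only in case (3), which contains breaks. Hence $s_i=\sigma_r'Y_r\cdot t$ with $t\in F(\Lambda)$ fixed and only $\sigma_r',Y_r$ depending on $i$. The element $s_it^{-1}=\sigma_r'Y_r$ determines the pair $(\sigma_r',Y_r)$, since $Y_r\in\langle a,\#\rangle$ and $\sigma_r'$ is $1$ or a letter different from $a,\#$. As $S$ is finite, some pair occurs twice. The path between the two occurrences is nonempty and closed, and its label $y$ satisfies $yY_r=Y_r$. So $y=1$, against safety. ∎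

**Lemma 10.** Every play stops with $h=z_{\mathsf F}\#$ and $r=1$, and its form then consists of a path from $z_{\mathrm{in}}$ to $z_{\mathsf F}$ made of (E1)- and (E2)-edges only.

**Proof.**

**Step 1: the shape of forms with one segment.** This step shows that Eve cannot use the inert markers $\iota_\pm$ without a break. We claim that every form with $r=1$ in the play is of one of two kinds:

* kind I: its path consists of (E1)- and (E2)-edges, and its end is in $M_1\cup Z$;
* kind II: its path consists of (E1)- and (E2)-edges, the last of which is $z_1\to\kappa$, followed by a possibly empty sequence of (E4)-edges at $\kappa$.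

The initial form is of kind I. A later form with $r=1$ arises without break from a form with $r=1$, for which we assume the claim.

*Adam's turn.* The (E1)-edge does not break only if the end is its owner $\tau(z)\in M_1$. So the form of $s$ is of kind I, and the new form is of kind I.

*Eve, case (1).* The form of $h$ has its end in $Z$, so it is of kind I. Without a break, the appended (E2)-edge leads to $M_1$, which gives kind I, or it is $z_1\to\kappa$, which gives kind II.

*Eve, case (2).* The edge $d$ is appended to the form of $s_{\mathrm{old}}$, whose end is in $M_1\cup I$. Suppose that form is of kind I. Then its end is some $\tau_1\in M_1$. Its last edge is an (E2)-edge, because (E1)-edges end in $Z$. This edge starts in $Z'\cup\{z_{\mathrm{in}}\}$, because a vertex of $Z$ on the path is the start $z_{\mathrm{in}}$ or was entered by an (E1)-edge. As $Z'$ is closed, $\tau_1$ owns an option in $Z'$, so Adam has just picked $z$ with $\tau(z)=\tau_1$. In case (2) the option of $q$ is this $z$; so $d$ starts at an element of $M_1$ different from $\tau(z)=\tau_1$, or at an inert marker. Hence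 $d$ breaks, and no form with $r=1$ arises. If the form of $s_{\mathrm{old}}$ is of kind II, its end is $\kappa$, so $d$ breaks or is an (E4)-edge at $\kappa$, which gives kind II.

*Eve, case (3)* contains breaks. This proves the claim.

**Step 2: the first segment of every form.** All labels on paths of kinds I and II are powers of $a$; the label at $\kappa$ is $a$. A form with $r\ge2$ arises from a form with $r=1$ by appending edges, and once $r\ge2$, appending does not change the first segment. So in every form of the play
$$Y_1=a^m\#\ \text{ for some }m\in\mathbb Z,\qquad \sigma_1'\in M_1\cup Z\cup\{\kappa\}. \tag{7}$$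

**Step 3: where the play can stop.** By Lemma 9 the play stops, at some $h\in D$ whose form has its end in $Z'\cup\{z_{\mathrm{in}}\}$. By Lemma 8 the reduced word of $h$ ends with $Y_1=a^m\#$. This is preceded by the letter $\sigma_1'$ if $\sigma_1'\neq1$. If $\sigma_1'=1$, then $r\ge2$, as the end of the form is not $1$; by (i) $\sigma_2\ne1$, so $Y_1$ is preceded by the inverse letter $\sigma_2^{-1}$. Since $h\in D$ ends with $\#$, it is one of the elements (5). Comparing maximal suffixes over $\{a,\#\}^{\pm1}$ gives $m=0$. The letter before $\#$ in $h$ is an element of $M\cup Z\cup\{\kappa\}$ by (7), or an inverse letter; so it is not $\iota_+$ or $\iota_-$. Hence $h=z_{\mathsf F}\#$ and $\sigma_1'=z_{\mathsf F}$.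

If $r\ge2$, then by (iv) and Lemma 8 the second segment contributes at least one more letter to the reduced word, against $|h|=2$. So $r=1$. The end $z_{\mathsf F}$ is in $Z$, so the form is of kind I. ∎

**Lemma 11.** Let $(k,S)$ satisfy (2) and let $Z'$ be safe and closed. For every strategy of Adam in $Z'$ there is a run of the counter game, consistent with the strategy, that reaches $(\mathsf F,0)$.

**Proof.** Take a play with this strategy and the final path from $z_{\mathrm{in}}$ to $z_{\mathsf F}$ of Lemma 10. On it, (E2)-edges start in $Z$ and (E1)-edges start in $M_1$, so the two types alternate. The first edge is $z_{\mathrm{in}}\xrightarrow1\mathsf o$, the only edge of these types at $z_{\mathrm{in}}$, and the last is the (E1)-edge $\mathsf F\to z_{\mathsf F}$. No (E2)-edge on the path ends at $\kappa$, since $\kappa$ has no outgoing (E1)- or (E2)-edge; so all the others end in $M_1$ and, after the first, are moves of the counter game.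

Each (E1)-edge $\tau\to z$ on the path was appended in one of Adam's turns to a form with $r=1$, with end $\tau$ and with $Y_1=a^m\#$ by (7). Here $\tau$ owns the option $z\in Z'$, so $z$ was the option given by the strategy at $(\tau,m)$. The (E2)-edges between add their exponents to $m$. So the path is a run of the counter game from $(\mathsf o,0)$, consistent with the strategy. Since the final form is $z_{\mathsf F}\cdot\#$ and the last edge has label $1$, the last configuration is $(\mathsf F,0)$. ∎

## 12. From a solution to a stop symbol

*Now we finish the "only if" part of Proposition 6.* Let $(k,S)$ satisfy (2).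

**Step 1: $k\le-3$.** This gives a legal width. By Lemma 7(a), $Z'_{\mathrm{test}}$ is safe and closed, whatever $k$ is. Lemma 11 gives a run that reaches $(\mathsf F,0)$ with Adam using only options of $Z'_{\mathrm{test}}$. By Lemma 3, $k\le-3$.

**Step 2: $\dagger$ occurs in $c_n$ for $n=-k$.** Now $n\ge3$, and $Z_0$ is safe and closed by Lemma 7(b). So by Lemma 11, for every strategy of Adam in $Z_0$ some consistent run reaches $(\mathsf F,0)$. If $c_n(m)\ne\dagger$ for all $m$, the strategy of Lemma 4 contradicts this. Hence $c_n(m)=\dagger$ for some $m$.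

With Section 8 this proves Proposition 6, and with it Theorem A. ∎

## 13. $\Sigma^0_1$-completeness and the size of solutions

Recall that a set is $\Sigma^0_1$-complete if it is recursively enumerable and every recursively enumerable set is many-one reducible to it. The halting problem is $\Sigma^0_1$-complete, also for machines with a two-way infinite tape started on a blank tape.

**Proof of Theorem B(1).**

**Step 1: hardness.** Fix $X$ with $|X|\ge2$. Section 5 turns a machine into $(\Sigma,\varphi)$, and Sections 3 and 7 turn $(\Sigma,\varphi)$ into the equation $\hat f\hat e\,\hat\omega xa=\hat e\,\hat\omega ax$. Both are computable, and the machine halts iff the equation is consistent. So this is a many-one reduction of the halting problem to consistency over $FIM(X)$. The equation has the stated form: $a\in X$, $\hat\omega$ is a constant word, and $\hat e,\hat f$ are products of words $ww^{-1}$.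

**Step 2: recursive enumerability.** Given an equation, enumerate all $s\in FIM(X)$ as pairs $(T,g)$, substitute, and compare the resulting pairs, which are computable by (1). If the equation is consistent, this finds a solution. Hence the problem is $\Sigma^0_1$-complete, already for equations of the stated form.

**Step 3: no computable bound.** Measure the size of $(T,g)$ by $|T|$; there are finitely many elements of each size, and they can be listed. Suppose a computable function of the equation bounded the size of a smallest solution of every consistent equation of this form. Then trying all elements up to the bound would decide consistency of these equations, against Step 1. So there is no such function. ∎
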